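
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{maintheorem}{Main Theorem}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Consistently, every infinite compact Hausdorff space\\ has a butterfly point}


\begin{abstract}
A point $p$ of a space $X$ is a butterfly point if $X$ has two closed subsets that meet only in $p$ and in both of which $p$ is nonisolated. Fedorchuk used $\diamondsuit$ to construct infinite compact Hausdorff spaces without butterfly points. We show that ZFC alone does not suffice for this: if ZFC is consistent, then so is ZFC together with Martin's Axiom, $\mathfrak c=\omega_2$, and the statement that every infinite compact Hausdorff space has a butterfly point. The topological part of the proof shows that, in a compact space, a point that is nonisolated in a closed subspace and has smaller character there than in the whole space is a butterfly point. The forcing part is a ccc iteration of length $\omega_2$, guided by a diamond sequence. It provides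 free sequences of length $\omega_1$ in all compactifications of the countable discrete space $\omega$ in which no infinite subset of $\omega$ converges.
\end{abstract}

\section{The question}

\begin{definition}
A point $p$ of a topological space $X$ is a \emph{butterfly point} of $X$ if there are closed sets $F_0,F_1\subseteq X$ with $F_0\cap F_1=\{p\}$ such that $p$ is nonisolated in the relative topology of $F_0$ and in that of $F_1$.
\end{definition}

So a butterfly point can be approached along two closed ``wings'' that have nothing else in common. Two facts follow at once from the definition, and we use them throughout.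
\begin{itemize}
\item A butterfly point of a closed subspace of $X$ is a butterfly point of $X$.
\item The limit of a nontrivial convergent sequence in a Hausdorff space is a butterfly point: split the sequence into two infinite halves and add the limit to each.
\end{itemize}
In particular, in an infinite compact metrizable space every nonisolated point is a butterfly point. In general a nonisolated point of a compact space need not be one. The standard example is the last point $\omega_1$ of the ordinal space $\omega_1+1$. If $F_0,F_1$ are closed and $\omega_1$ is nonisolated in both, then $F_0\cap\omega_1$ and $F_1\cap\omega_1$ are closed and unbounded in $\omega_1$. Two such sets always meet, so $F_0\cap F_1\neq\{\omega_1\}$. But $\omega_1+1$ has other butterfly points, for example $\omega$, the limit of a sequence. This suggests asking for one butterfly point rather than for many. The following question is Problem~2 in \cite{STDC}.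

\medskip
\noindent\textbf{Problem.} \emph{Does every infinite compact Hausdorff space have a butterfly point?}
\medskip

A space without butterfly points has no nontrivial convergent sequences. But a lack of convergent sequences does not by itself exclude butterfly points. No infinite $s\subseteq\omega$ converges in $\beta\omega$, since disjoint infinite subsets of $s$ have disjoint closures there, and yet ZFC proves that the closed subspace $\beta\omega\setminus\omega$ has butterfly points. On the other hand, under the axiom $\diamondsuit$, which is independent of ZFC, V.~V.~Fedorchuk constructed infinite compact Hausdorff spaces with no butterfly point. So ZFC, if consistent, does not prove the answer ``yes''. What remains is whether ZFC proves the answer ``no''. It does not, if it is consistent.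

\begin{maintheorem}
If ZFC is consistent, then so is
\[
\text{ZFC}+\text{MA}+\mathfrak c=\omega_2+\text{``every infinite compact Hausdorff space has a butterfly point''}.
\]
\end{maintheorem}

\begin{corollary}
If ZFC is consistent, then ZFC does not prove that there is an infinite compact Hausdorff space with no butterfly point. Together with Fedorchuk's theorem, this shows that the Problem is independent of ZFC.
\end{corollary}

No large cardinals are involved. Under PFA the positive answer can also be obtained in another way (Corollary~\ref{cor:pfa}).

\paragraph{The strategy.}
Every infinite compact space contains the closure of a countably infinite discrete set, so we may work in compactifications of the discrete space $\omega$. If an infinite subset of $\omega$ converges, we are done. Otherwise we need another source of wings, and we find it in the \emph{character} $\chi(p,X)$, the least size of a local base at $p$ in $X$. If $X$ is compact, $Z\subseteq X$ is closed, $p$ is nonisolated in $Z$ and $\chi(p,Z)<\chi(p,X)$, then $p$ is a butterfly point: one wing is $Z$, and the other is the intersection of a small family of closed neighborhoods of $p$ cutting $Z$ down to $p$ (Theorem~\ref{thm:drop}).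

Now assume $\mathfrak p>\omega_1$, a consequence of MA and $\mathfrak c=\omega_2$. If a point of character at most $\omega_1$ lies in the closure of a countable set but not in the set itself, then it is the limit of a sequence from that set. So, in a compactification of $\omega$, a closed set $Z$ with a nonisolated point $p$ such that $\chi(p,Z)\le\omega_1$ already suffices: either the character of $p$ drops in $Z$, or a sequence converges to $p$. Such a $Z$ exists as soon as the space has a \emph{free sequence} of length $\omega_1$. This reduces the Main Theorem to producing a model of MA and $\mathfrak c=\omega_2$ in which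
\begin{quote}
$(\star)$\quad every compactification of the discrete space $\omega$ in which no infinite subset of $\omega$ converges has a free sequence of length $\omega_1$.
\end{quote}
Section~\ref{sec:drop} carries out this reduction. Section~\ref{sec:code} encodes free sequences by subsets of $\omega$, so that they survive when the universe is enlarged. Section~\ref{sec:force} shows, under CH, how to force a free sequence with a ccc poset. Section~\ref{sec:iter} iterates these posets, and Section~\ref{sec:final} completes the proof. Section~\ref{sec:compl} contains complements that the Main Theorem does not need.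

\section{Conventions and quoted results}

All spaces are Hausdorff. An infinite set $s\subseteq X$ \emph{converges} to $x\in X$ if every neighborhood of $x$ contains all but finitely many points of $s$; then $x$ is the limit of a nontrivial convergent sequence. A \emph{compactification of discrete $\omega$} is a compact space containing $\omega$ as a dense discrete subspace; the points of $\omega$ are then isolated in it (this is checked in the proof of Proposition~\ref{prop:reduction}).

\paragraph{Free sequences.} A \emph{free sequence} of length $\kappa$ in $X$ is $\{x_\xi:\xi<\kappa\}\subseteq X$ with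
\[
\overline{\{x_\eta:\eta<\xi\}}\cap\overline{\{x_\eta:\eta\ge\xi\}}=\emptyset\qquad\text{for all }\xi<\kappa .
\]
Its points are distinct. It \emph{converges} to $p$ if every neighborhood of $p$ contains a final segment of it.

\begin{theorem}[Juh\'asz--Szentmikl\'ossy \cite{JS}]\label{thm:JS}
If $\kappa$ is regular and uncountable and a compact Hausdorff space contains a free sequence of length $\kappa$, then it contains a convergent free sequence of length $\kappa$.
\end{theorem}

\paragraph{Countable tightness.} A set $A\subseteq X$ is \emph{$\omega$-closed} if $\overline B\subseteq A$ for every countable $B\subseteq A$. The space $X$ is \emph{countably tight} if every $\omega$-closed set is closed. Equivalently, whenever $x\in\overline A$ there is a countable $B\subseteq A$ with $x\in\overline B$. Indeed, the union $A^*$ of the closures of all countable subsets of $A$ is $\omega$-closed: if $x_n\in\overline{B_n}$ with $B_n\subseteq A$ countable, then $\overline{\{x_n:n<\omega\}}\subseteq\overline{\bigcup_nB_n}\subseteq A^*$. So if every $\omega$-closed set is closed, then $A^*=\overline A$. The converse is clear. Closed subspaces of countably tight spaces are countably tight.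

\paragraph{The cardinal $\mathfrak p$ and Martin's Axiom.} We write $s\subseteq^*W$ if $s\setminus W$ is finite. An infinite $s\subseteq\omega$ is a \emph{pseudo-intersection} of a family $\mathcal W\subseteq P(\omega)$ if $s\subseteq^*W$ for all $W\in\mathcal W$. The cardinal $\mathfrak p$ is the least size of a family of subsets of $\omega$ that has no pseudo-intersection although all its finite intersections are infinite. MA$_\kappa$ says that for every ccc poset and every family of at most $\kappa$ of its dense sets there is a filter meeting all of them; MA is MA$_\kappa$ for all $\kappa<\mathfrak c$.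

MA$_{\omega_1}$ implies $\mathfrak p>\omega_1$. For a family $\mathcal W$ of size at most $\omega_1$ with infinite finite intersections, use the pairs $(s,\Phi)$ where $s\subseteq\omega$ and $\Phi\subseteq\mathcal W$ are both finite, and $(t,\Psi)\le(s,\Phi)$ if $t\supseteq s$, $\Psi\supseteq\Phi$ and $t\setminus s\subseteq\bigcap\Phi$. Pairs with the same first coordinate are compatible, so this poset is ccc. Meet the dense sets $\{(s,\Phi):W\in\Phi\}$ for $W\in\mathcal W$ and $\{(s,\Phi):|s|\ge n\}$ for $n<\omega$; the union of the first coordinates is a pseudo-intersection.

\paragraph{Proximities.} An (Efremovi\v{c}) \emph{proximity} on $\omega$ inducing the discrete topology is a symmetric relation $\delta$ on $P(\omega)$ such that, for all $a,b,c\subseteq\omega$ and $n,m<\omega$: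
\begin{itemize}
\item $(a\cup b)\,\delta\,c$ iff $a\,\delta\,c$ or $b\,\delta\,c$;
\item not $\emptyset\,\delta\,b$;
\item $\{n\}\,\delta\,\{m\}$ iff $n=m$, and not $\{n\}\,\delta\,(\omega\setminus\{n\})$;
\item (interpolation) if not $a\,\delta\,b$, then there is $c\subseteq\omega$ with neither $a\,\delta\,c$ nor $(\omega\setminus c)\,\delta\,b$.
\end{itemize}

\begin{theorem}[Smirnov; see {\cite[\S8.4]{Engelking}}]\label{thm:smirnov}
Compactifications of discrete $\omega$ correspond to proximities on $\omega$ inducing the discrete topology, via $a\,\delta\,b\iff\overline a\cap\overline b\neq\emptyset$. In particular, every such proximity is of this form for some compactification.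
\end{theorem}

\paragraph{Diamond.} Let $S=\{\alpha<\omega_2:\mathrm{cf}\,\alpha=\omega_1\}$. A $\diamondsuit(S)$-sequence is a sequence $\langle D_\alpha:\alpha\in S\rangle$ with $D_\alpha\subseteq\alpha$ such that for every $D\subseteq\omega_2$ and every closed unbounded (club) set $C\subseteq\omega_2$ there is $\alpha\in C\cap S$ with $D\cap\alpha=D_\alpha$. By a theorem of Jensen, $V=L$ implies GCH and the existence of a $\diamondsuit(S)$-sequence.

\section{Butterfly points from a drop of character}\label{sec:drop}

Before the general statement, here is the simplest case of its mechanism.

\begin{example}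
Let $X=Y\cup\{p\}$ be the one-point compactification of an uncountable discrete space $Y$, let $z_0,z_1,\dots\in Y$ be distinct and let $Z=\{p\}\cup\{z_n:n<\omega\}$. Then $\chi(p,Z)=\omega<\chi(p,X)$, since neighborhoods of $p$ are cofinite and so the intersection of countably many of them is never $\{p\}$. The clopen sets $V_n=X\setminus\{z_0,\dots,z_{n-1}\}$ trace a local base at $p$ on $Z$. Their intersection $H=X\setminus\{z_n:n<\omega\}$ meets $Z$ only in $p$. Since the countably many sets $V_n$ cannot describe $p$ in $X$, a second wing is left over: $p$ is nonisolated in $H$.
\end{example}

\begin{theorem}\label{thm:drop}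
Let $X$ be compact Hausdorff, $Z\subseteq X$ closed, and $p$ nonisolated in $Z$. If $\chi(p,Z)<\chi(p,X)$, then $p$ is a butterfly point of $X$.
\end{theorem}

\begin{proof}
Let $\kappa=\chi(p,Z)$, which is infinite because $p$ is nonisolated in $Z$. Let $\{O_i\cap Z:i<\kappa\}$ be a local base at $p$ in $Z$, with each $O_i$ open in $X$. Choose open $V_i\ni p$ with $\overline{V_i}\subseteq O_i$ and put
\[
H=\bigcap_{i<\kappa}\overline{V_i}.
\]
Then $p\in H\cap Z\subseteq\bigcap_i(O_i\cap Z)=\{p\}$, so $H\cap Z=\{p\}$. If $p$ is nonisolated in $H$, then $Z$ and $H$ are two wings at $p$.

Suppose instead that $p$ is isolated in $H$. We show $\chi(p,X)\le\kappa$, contrary to hypothesis. By regularity there is an open $U\ni p$ with $\overline U\cap H=\{p\}$. Let $O\ni p$ be open. The compact set $\overline U\setminus O$ misses $H$, so there is a finite $\Phi\subseteq\kappa$ with $\overline U\cap\bigcap_{i\in\Phi}\overline{V_i}\subseteq O$. Hence the sets $U\cap\bigcap_{i\in\Phi}V_i$ with $\Phi\subseteq\kappa$ finite form a local base at $p$ in $X$. There are at most $\kappa$ of them.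
\end{proof}

The strict inequality is needed. In $X=Z=\omega_1+1$ the point $\omega_1$ has equal characters, and it is not a butterfly point.

\begin{theorem}\label{thm:B}
Assume $\mathfrak p>\omega_1$. If $X$ is compact Hausdorff with a countable dense set $D$ of isolated points and $X$ has a free sequence of length $\omega_1$, then $X$ has a butterfly point.
\end{theorem}

\begin{proof}
By Theorem~\ref{thm:JS} there is a free sequence $\{x_\xi:\xi<\omega_1\}$ converging to some $p\in X$. Put
\[
Z=\overline{\{x_\xi:\xi<\omega_1\}},\qquad T_\xi=\overline{\{x_\eta:\eta\ge\xi\}}\quad(\xi<\omega_1).
\]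

\emph{$\chi(p,Z)\le\omega_1$ and $p$ is nonisolated in $Z$.} The set $Z$ is the union of $T_\xi$ and $\overline{\{x_\eta:\eta<\xi\}}$, which are disjoint by freeness, so $T_\xi$ is clopen in $Z$. By convergence $p\in T_\xi$ for all $\xi$. If $q\ne p$, choose an open $O\ni p$ with $q\notin\overline O$. Some final segment lies in $O$, so $T_\xi\subseteq\overline O$ for some $\xi$, and $q\notin T_\xi$. Hence $\bigcap_\xi T_\xi=\{p\}$, and by compactness the decreasing clopen sets $T_\xi$ form a local base at $p$ in $Z$. Each of them is infinite, so $p$ is nonisolated in $Z$.

\emph{Two cases.} If $\chi(p,X)>\omega_1$, then $p$ is a butterfly point by Theorem~\ref{thm:drop}. Otherwise let $\mathcal W$ be a local base at $p$ in $X$ with $|\mathcal W|\le\omega_1$. Since $p$ is nonisolated, $p\notin D$. As $D$ is dense and $X$ is Hausdorff, every neighborhood of $p$ contains infinitely many points of $D$. So $D$ is infinite, and the finite intersections of $\{W\cap D:W\in\mathcal W\}$ are infinite. By $\mathfrak p>\omega_1$ there is an infinite $s\subseteq D$ with $s\subseteq^*W$ for all $W\in\mathcal W$. Then $s$ converges to $p$, and $p$ is a butterfly point.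
\end{proof}

The countable dense set is used only in the second case, but it is needed there for the point $p$ we chose: in $\omega_1+1$ the successor ordinals below $\omega_1$ form a free sequence converging to $\omega_1$, which is not a butterfly point.

\begin{proposition}\label{prop:reduction}
Assume $\mathfrak p>\omega_1$ and $(\star)$. Then every infinite compact Hausdorff space has a butterfly point.
\end{proposition}

\begin{proof}
Let $X$ be infinite and compact. First, $X$ contains a countably infinite discrete subspace $D$. Put $Y_0=X$. Given an infinite open $Y_n\subseteq X$, choose nonempty open sets $U,V\subseteq Y_n$ with disjoint closures. Since $Y_n=(Y_n\setminus\overline U)\cup(Y_n\setminus\overline V)$, one of these two open sets is infinite, say the first. Pick $d_n\in U$ and put $Y_{n+1}=Y_n\setminus\overline U$. The points $d_n$ have pairwise disjoint neighborhoods, and $D=\{d_n:n<\omega\}$ is as required.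

The points of $D$ are isolated in $X_1=\overline D$: if $U$ is open with $U\cap D=\{d\}$, then $U\cap\overline D\subseteq\overline{U\cap D}=\{d\}$. So $X_1$ is a compactification of discrete $\omega$, with $D$ in the role of $\omega$. If some infinite subset of $D$ converges in $X_1$, its limit is a butterfly point of $X_1$. Otherwise $X_1$ has a free sequence of length $\omega_1$ by $(\star)$, and a butterfly point by Theorem~\ref{thm:B}. A butterfly point of the closed set $X_1$ is one of $X$.
\end{proof}

It remains to find a model of MA, $\mathfrak c=\omega_2$ and $(\star)$. Sections~\ref{sec:code}--\ref{sec:iter} do this.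

\section{Free sequences as combinatorics on $\omega$}\label{sec:code}

\subsection{Codes}

We want to add a free sequence to a compactification $X$ of $\omega$ by forcing, and then keep it while the forcing continues. The points of $X$ are unsuitable for this: after adding new subsets of $\omega$ the space must be reinterpreted, and an old point need not determine a single point of the new space. The separation of subsets of $\omega$ survives, however. For a compactification $X$ of discrete $\omega$ let
\[
\mathcal S_X=\{(a,b)\in P(\omega)^2:\overline a\cap\overline b=\emptyset\},
\]
the complement of the proximity of $X$.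

\begin{definition}
Let $\mathcal S\subseteq P(\omega)^2$. A \emph{free code} for $\mathcal S$ is a sequence $\langle(a_\xi,b_\xi):\xi\in I\rangle$ of members of $\mathcal S$, indexed by an uncountable $I\subseteq\omega_1$, such that for all $\zeta\in I$ and all finite $\Phi\subseteq I$
\begin{equation}\label{eq:code}
\bigcap_{\xi\in\Phi,\ \xi\ge\zeta}a_\xi\ \cap\bigcap_{\xi\in\Phi,\ \xi<\zeta}b_\xi\ \ne\ \emptyset
\end{equation}
(an empty intersection being $\omega$).
\end{definition}

The picture is a free sequence cut at each $\xi$: the points up to $\xi$ lie in $\overline{a_\xi}$, and the points after $\xi$ lie in $\overline{b_\xi}$. Condition \eqref{eq:code} asks, up to compactness, that there be a $\zeta$-th point. A free code for $\mathcal S$ remains one for every larger $\mathcal S$ and in every larger model with the same $\omega_1$.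

\begin{lemma}\label{lem:code}
A compactification $X$ of discrete $\omega$ has a free sequence of length $\omega_1$ if and only if $\mathcal S_X$ has a free code.
\end{lemma}

\begin{proof}
Suppose that $\langle(a_\xi,b_\xi):\xi\in I\rangle$ is a free code. By \eqref{eq:code} and compactness choose, for each $\zeta\in I$, a point
\[
x_\zeta\in\bigcap_{\xi\in I,\ \xi\ge\zeta}\overline{a_\xi}\ \cap\bigcap_{\xi\in I,\ \xi<\zeta}\overline{b_\xi}.
\]
Then, for $\xi\in I$, the points $x_\zeta$ with $\zeta\le\xi$ lie in $\overline{a_\xi}$ and those with $\zeta>\xi$ lie in $\overline{b_\xi}$, and these closed sets are disjoint. Let $\{i_\eta:\eta<\omega_1\}$ enumerate $I$ increasingly and put $x^*_\eta=x_{i_{\eta+1}}$; the shift takes care of cuts at limit ordinals. For $\theta<\eta$ we have $i_{\theta+1}\le i_\eta$, so $x^*_\theta\in\overline{a_{i_\eta}}$. For $\theta\ge\eta$ we have $i_{\theta+1}>i_\eta$, so $x^*_\theta\in\overline{b_{i_\eta}}$. Hence $\{x^*_\eta:\eta<\omega_1\}$ is free.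

Conversely, let $\{x_\xi:\xi<\omega_1\}$ be free. By normality, and freeness at $\xi+1$, choose open sets $O_\xi\supseteq\overline{\{x_\eta:\eta\le\xi\}}$ and $O'_\xi\supseteq\overline{\{x_\eta:\eta>\xi\}}$ with disjoint closures. Put $I=\omega_1$, $a_\xi=O_\xi\cap\omega$ and $b_\xi=O'_\xi\cap\omega$. Then $(a_\xi,b_\xi)\in\mathcal S_X$. For fixed $\zeta$ the point $x_\zeta$ lies in $O_\xi$ for $\xi\ge\zeta$ and in $O_\xi'$ for $\xi<\zeta$. So finite intersections of these sets are nonempty and open, and they meet the dense set $\omega$. This is \eqref{eq:code}.
\end{proof}

\subsection{Countable tightness}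

Some compactifications of $\omega$ already have free sequences of length $\omega_1$. By the following fact, due to Arhangel'skii, those that do not are countably tight, and countable tightness is what the forcing argument of Section~\ref{sec:force} needs.

\begin{lemma}[Arhangel'skii]\label{lem:arh}
A compact space $X$ that is not countably tight has a free sequence of length $\omega_1$.
\end{lemma}

\begin{proof}
Let $A\subseteq X$ be $\omega$-closed and $q\in\overline A\setminus A$. We first show that $A$ meets every closed $G_\delta$ set $K\ni q$. Choose open sets $U_n\ni q$ with $\overline{U_{n+1}}\subseteq U_n$ and $\bigcap_nU_n\subseteq K$, and $a_n\in A\cap U_n$. By compactness there is a point $x\in\bigcap_m\overline{\{a_n:n\ge m\}}$. It lies in $A$, since $A$ is $\omega$-closed, and in every $\overline{U_m}$, hence in $K$.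

Now choose $K_\xi$ and $x_\xi$ by recursion on $\xi<\omega_1$. Given $x_\eta\in A$ for $\eta<\xi$, the set $\overline{\{x_\eta:\eta<\xi\}}$ is contained in $A$ and therefore misses $q$. Choose a closed $G_\delta$ set $K_\xi\ni q$ missing this closure. The set $\bigcap_{\eta\le\xi}K_\eta$ is again a closed $G_\delta$ containing $q$, so we can pick $x_\xi\in A\cap\bigcap_{\eta\le\xi}K_\eta$. Then $\{x_\eta:\eta\ge\xi\}\subseteq K_\xi$, so the closures of $\{x_\eta:\eta<\xi\}$ and $\{x_\eta:\eta\ge\xi\}$ are disjoint.
\end{proof}

\begin{lemma}[Malykhin]\label{lem:mal}
If $X$ is compact and countably tight, then so is $X^m$ for every $m\ge1$.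
\end{lemma}

\begin{proof}
By induction on $m$, using the projection $X^m\to X^{m-1}$, whose fibers are copies of $X$, it suffices to prove the following. If $f:S\to T$ is continuous, $S$ and $T$ are compact, and $T$ and all fibers of $f$ are countably tight, then $S$ is countably tight.

Suppose $A\subseteq S$ is $\omega$-closed and $s\in\overline A\setminus A$; let $t=f(s)$. The set $A\cap f^{-1}(t)$ is $\omega$-closed in the fiber, hence closed, and it does not contain $s$. So $s$ has a closed neighborhood $N$ with $N\cap A\cap f^{-1}(t)=\emptyset$. The set $f(N\cap A)$ is $\omega$-closed: for $a_n\in N\cap A$,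
\[
\overline{\{f(a_n):n<\omega\}}\subseteq f\bigl(\overline{\{a_n:n<\omega\}}\bigr)\subseteq f(N\cap A).
\]
Hence it is closed in $T$. Since $s\in\overline{N\cap A}$, we get $t\in\overline{f(N\cap A)}=f(N\cap A)$, contradicting the choice of $N$.
\end{proof}

\section{Forcing a free sequence under CH}\label{sec:force}

\begin{theorem}\label{thm:C}
Assume CH. Let $X$ be a countably tight compactification of the discrete space $\omega$ in which no infinite subset of $\omega$ converges. Then there is a ccc poset of size $\omega_1$ which adds a free code for $\mathcal S_X$.
\end{theorem}

The assumption on convergence cannot be dropped. In a ccc extension, a free code for $\mathcal S_{\omega+1}$ as computed in the ground model would be one for $\mathcal S_{\omega+1}$ as computed in the extension, and by Lemma~\ref{lem:code} would yield uncountably many points of $\omega+1$.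

Fix $X$ as in the theorem. For infinite $s\subseteq\omega$ let $s'$ be the set of all $x\in X$ such that every neighborhood of $x$ contains infinitely many elements of $s$. The set $s'$ is closed and nonempty, and $u\subseteq^*s$ implies $u'\subseteq s'$. Moreover
\begin{equation}\label{eq:two}
|s'|\ge2\quad\text{for every infinite }s\subseteq\omega .
\end{equation}
For suppose $s'=\{x\}$. Since $s$ does not converge to $x$, there is an open $O\ni x$ with $s\setminus O$ infinite. Then $(s\setminus O)'$ is a nonempty subset of $s'$ that misses $O$, a contradiction.

\subsection{The idea, and the case of singletons}\label{sec:idea}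

Half of a free sequence is easy to build. Choose a $\subseteq^*$-decreasing sequence of infinite sets $u_\xi\subseteq\omega$ ($\xi<\omega_1$). At step $\xi$ use \eqref{eq:two} to pick distinct points $y_\xi,z_\xi\in u_\xi'$ and neighborhoods $A_\xi\ni y_\xi$, $B_\xi\ni z_\xi$ with disjoint closures, and let the future happen inside $b_\xi=u_\xi\cap B_\xi$. Then all later points $y_\eta$ lie in $\overline{b_\xi}$. For freeness, the earlier points must be on the other side:
\begin{equation}\label{eq:want}
y_\zeta\in A_\xi\qquad\text{for }\zeta<\xi .
\end{equation}
Nothing in the construction makes this happen, and $A_\xi$ may well avoid many earlier points. So we use forcing to look for an uncountable $I\subseteq\omega_1$ such that \eqref{eq:want} holds for all $\zeta<\xi$ in $I$, with finite approximations as conditions. The difficulty is the ccc.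

Consider the simplest potential antichain, one of singletons: an uncountable $L\subseteq\omega_1$ with $y_\zeta\notin A_\xi$ for all $\zeta<\xi$ in $L$. Suppose we have arranged that the sets $u_\xi'$ shrink to one point $p$. Then the sequence of all $y_\xi$ converges to $p$, so $p\in\overline{\{y_\zeta:\zeta\in L\}}$. Countable tightness gives a countable $e\subseteq L$ with
\[
p\in J:=\overline{\{y_\zeta:\zeta\in e\}} .
\]
Suppose further that at some stage $\xi_0>\sup e$ we \emph{decided} $J$, choosing $u_{\xi_0}$ so that either $u_{\xi_0}'\subseteq J$ or $u_{\xi_0}'\cap J=\emptyset$. Since $p\in u_{\xi_0}'\cap J$, the first alternative holds. Take $\xi\in L$ with $\xi\ge\xi_0$. Then $y_\xi\in u_\xi'\subseteq u'_{\xi_0}\subseteq J$, so the neighborhood $A_\xi$ of $y_\xi$ contains some $y_\zeta$ with $\zeta\in e\subseteq L$ and $\zeta<\xi$, a contradiction.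

So, once it has been decided, a countable set of earlier points either is left behind or has \emph{every} later point in its closure. Under CH there are only $\omega_1$ countable subsets of $\omega_1$, so all of them can be decided in the $\omega_1$ stages. For conditions with more than one element the same argument works with $m$-tuples of points. Tightness is then applied in $X^m$, at the diagonal point $(p,\dots,p)$, and $J$ becomes the set of points $x$ with $(x,\dots,x)$ in the closure of a countable set of $m$-tuples.

\subsection{The construction}

By CH, let $\langle c_\xi:\xi<\omega_1\rangle$ enumerate $P(\omega)$, and let $\langle e_\xi:\xi<\omega_1\rangle$ enumerate all nonempty countable sets $e$ with $e\subseteq\omega_1^m$ for some $m\ge1$, each of them uncountably often. By recursion on $\xi<\omega_1$ we choose $u_\xi$, $y_\xi$, $A_\xi$, $a_\xi$, $b_\xi$ so that $\langle b_\xi:\xi<\omega_1\rangle$ is a $\subseteq^*$-decreasing sequence of infinite sets. At stage $\xi$: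

\begin{enumerate}
\item[(1)] \emph{Shrinking to a point.} Let $w$ be an infinite pseudo-intersection of the countable $\subseteq^*$-decreasing family $\{b_\eta:\eta<\xi\}$ ($w=\omega$ if $\xi=0$). Let $v\subseteq w$ be infinite with $v\subseteq c_\xi$ or $v\cap c_\xi=\emptyset$.
\item[(2)] \emph{Deciding.} If $e_\xi\subseteq\xi^m$ for some $m\ge1$ (which is then unique), let
\[
E=\{(y_{\zeta_1},\dots,y_{\zeta_m}):(\zeta_1,\dots,\zeta_m)\in e_\xi\},\qquad J_E=\{x\in X:(x,\dots,x)\in\overline E\},
\]
the closure being taken in $X^m$. The set $J_E$ is closed. Choose an infinite $u_\xi\subseteq v$ with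
\[
u_\xi'\subseteq J_E\quad\text{or}\quad u_\xi'\cap J_E=\emptyset .
\]
This is possible. If $v'\subseteq J_E$, let $u_\xi=v$. Otherwise pick $x\in v'\setminus J_E$ and an open $O\ni x$ with $\overline O\cap J_E=\emptyset$, and let $u_\xi=v\cap O$; it is infinite and $u_\xi'\subseteq\overline O$. If $e_\xi\not\subseteq\xi^m$ for all $m$, let $u_\xi=v$.
\item[(3)] \emph{Splitting.} By \eqref{eq:two} pick distinct $y_\xi,z_\xi\in u_\xi'$ and open $A_\xi\ni y_\xi$, $B_\xi\ni z_\xi$ with disjoint closures. Let $a_\xi=A_\xi\cap\omega$ and $b_\xi=u_\xi\cap B_\xi$. The set $b_\xi$ is infinite because $z_\xi\in u'_\xi$.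
\end{enumerate}
Thus $(a_\xi,b_\xi)\in\mathcal S_X$, and
\begin{equation}\label{eq:tower}
b_\xi\subseteq u_\xi\subseteq^*b_\eta\subseteq u_\eta\qquad\text{for }\eta<\xi .
\end{equation}

\paragraph{The limit point.} By \eqref{eq:tower} the nonempty compact sets $u'_\xi$ decrease, so their intersection is nonempty. It is a single point $p$. Indeed, suppose it contained $p\ne q$. Take an open $O\ni p$ with $q\notin\overline O$, and $\xi$ with $c_\xi=O\cap\omega$. By (1), one of two cases holds. If $u_\xi\subseteq c_\xi$, then $u'_\xi\subseteq\overline O$ and $q\notin u_\xi'$; if $u_\xi\cap c_\xi=\emptyset$, then $O\cap u_\xi=\emptyset$ and $p\notin u_\xi'$. Both are impossible. By compactness every neighborhood of $p$ contains some $u_\xi'$. Since $y_\zeta\in u'_\zeta\subseteq u'_\xi$ for $\zeta\ge\xi$, we get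
\begin{equation}\label{eq:conv}
\text{every neighborhood of $p$ contains $y_\zeta$ for all but countably many $\zeta<\omega_1$.}
\end{equation}

\paragraph{The poset.} Let
\[
R=\{F\in[\omega_1]^{<\omega}:\ y_\zeta\in A_\xi\text{ for all }\zeta<\xi\text{ in }F\},
\]
ordered by reverse inclusion.

\subsection{The countable chain condition}

\begin{lemma}\label{lem:ccc}
$R$ is ccc.
\end{lemma}

\begin{proof}
Let uncountably many members of $R$ be given. By the $\Delta$-system lemma we may assume that they are of the form $\rho\cup F'$, where the sets $F'$ are pairwise disjoint, disjoint from $\rho$, and of the same size $m\ge1$. A countable ordinal meets only countably many of the sets $F'$. So by thinning out we obtain members $F_\alpha=\rho\cup F'_\alpha$ ($\alpha<\omega_1$) with $\max\rho<\min F'_\alpha$ if $\rho\ne\emptyset$, and $\max F'_\alpha<\min F'_\beta$ for $\alpha<\beta$.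

Let $\varepsilon_\alpha\in X^m$ be the tuple $(y_\zeta)_{\zeta\in F'_\alpha}$, in increasing order of $\zeta$, and let $\vec p=(p,\dots,p)\in X^m$. By \eqref{eq:conv} every neighborhood of $\vec p$ contains all but countably many $\varepsilon_\alpha$, so $\vec p$ is in the closure of $\{\varepsilon_\alpha:\alpha<\omega_1\}$. By Lemma~\ref{lem:mal} there is a $\gamma<\omega_1$ with
\[
\vec p\in\overline E,\qquad E=\{\varepsilon_\alpha:\alpha<\gamma\};
\]
that is, $p\in J_E$. The set of increasing enumerations of the $F'_\alpha$, $\alpha<\gamma$, is countable and nonempty. Since it is listed uncountably often, it is $e_{\xi_0}$ for some $\xi_0$ with $e_{\xi_0}\subseteq\xi_0^m$. At stage $\xi_0$ we made $u'_{\xi_0}\subseteq J_E$ or $u'_{\xi_0}\cap J_E=\emptyset$. As $p\in u_{\xi_0}'\cap J_E$, we have $u'_{\xi_0}\subseteq J_E$.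

Choose $\beta\ge\gamma$ with $\mu:=\min F'_\beta\ge\xi_0$. Then $y_\mu\in u'_\mu\subseteq u'_{\xi_0}\subseteq J_E$, so $(y_\mu,\dots,y_\mu)\in\overline E$. The set $A=\bigcap_{\xi\in F'_\beta}A_\xi$ is open, and it contains $y_\mu$: we have $y_\mu\in A_\mu$ by construction, and $y_\mu\in A_\xi$ for the other $\xi\in F'_\beta$ because $F_\beta\in R$. Hence $A^m$ is a neighborhood of $(y_\mu,\dots,y_\mu)$, and there is $\alpha<\gamma\le\beta$ with $\varepsilon_\alpha\in A^m$. This means
\[
y_\zeta\in A_\xi\qquad\text{for all }\zeta\in F'_\alpha,\ \xi\in F'_\beta .
\]
Any other pair $\zeta<\xi$ from $F_\alpha\cup F_\beta$ lies within $F_\alpha$ or within $F_\beta$, because $\max F'_\alpha<\min F'_\beta$. Therefore $F_\alpha\cup F_\beta\in R$, and $F_\alpha,F_\beta$ are compatible.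
\end{proof}

\subsection{The generic free code}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\mathring I$ name the union of the generic filter. Some $F_0\in R$ forces $\mathring I$ to be uncountable. Otherwise the largest condition $\emptyset$ forces $\mathring I$ to be countable, and by the ccc (Lemma~\ref{lem:ccc}) it forces $\mathring I\subseteq\gamma$ for some fixed $\gamma<\omega_1$; but $\{\gamma\}\in R$ forces $\gamma\in\mathring I$. Let
\[
R(X)=\{F\in R:F\supseteq F_0\}.
\]
This is a ccc poset with largest element $F_0$. It has size $\omega_1$: it is a subset of $[\omega_1]^{<\omega}$, and it is uncountable since it forces $\mathring I$ to be uncountable.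

Let $I$ be the interpretation of $\mathring I$ by an $R(X)$-generic filter. Let $\zeta\in I$, and let $\Phi\subseteq I$ be finite. Some $F$ in the generic filter contains $\Phi\cup\{\zeta\}$. So $y_\zeta\in A_\xi$ for every $\xi\in\Phi$ with $\xi\ge\zeta$ (for $\xi=\zeta$ by construction), and the open set $O=\bigcap_{\xi\in\Phi,\,\xi\ge\zeta}A_\xi$ contains $y_\zeta$. As $y_\zeta\in u'_\zeta$, the set $u_\zeta\cap O$ is infinite. By \eqref{eq:tower}, $u_\zeta\subseteq^*b_\xi$ for $\xi<\zeta$. Hence
\[
\bigcap_{\xi\in\Phi,\ \xi\ge\zeta}a_\xi\ \cap\bigcap_{\xi\in\Phi,\ \xi<\zeta}b_\xi
\]
is infinite. Thus $\langle(a_\xi,b_\xi):\xi\in I\rangle$ is a free code for $\mathcal S_X$.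
\end{proof}

CH was used to enumerate $P(\omega)$ and the countable sets of tuples in type $\omega_1$. Countable tightness was used once, through Lemma~\ref{lem:mal}, to reflect $\vec p$ to a countable set of tuples. The absence of convergent subsets of $\omega$ was used for \eqref{eq:two}.

\section{The iteration}\label{sec:iter}

We want a model of MA in which $(\star)$ holds. In the final model CH fails, so Theorem~\ref{thm:C} must be applied at intermediate stages, where CH still holds. But a compactification $X$ in the final model is given by a set $\mathcal S_X$ of up to $\omega_2$ pairs of subsets of $\omega$, and it does not appear at any intermediate stage. What appears there is its trace, and at many stages $\alpha$ the trace is itself $\mathcal S_{X_\alpha}$ for a compactification $X_\alpha$. A free code for the trace is one for $\mathcal S_X$. Instead of listing the sets $\mathcal S_X$ of the final model by bookkeeping, we let $\diamondsuit(S)$ guess their traces.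

\subsection{Definition of the iteration}

Let $V=L$. Fix a $\diamondsuit(S)$-sequence $\langle D_\alpha:\alpha\in S\rangle$. Let $H(\omega_2)$ be the set of all sets whose transitive closure has size at most $\omega_1$. It has size $2^{\omega_1}=\omega_2$, so we can fix a bijection $e:\omega_2\to H(\omega_2)$. We define a finite support iteration $\langle P_\alpha,\mathring Q_\alpha:\alpha<\omega_2\rangle$ of ccc posets.

\paragraph{Form of the conditions.} Each $\mathring Q_\alpha$ will be a $P_\alpha$-name for a ccc preorder with underlying set $\omega_1$ and largest element $0$. (To replace a poset $Q$ of size at most $\omega_1$ with largest element by such a preorder, pull its order back along a surjection $\omega_1\to Q$ that sends $0$ to the largest element.) Every condition of the usual finite support iteration can be extended so that all its coordinates are decided: if $\beta$ is the largest element of its support, first extend its restriction to $\beta$ so as to decide the coordinate at $\beta$, and then continue inductively below $\beta$. Hence we may pass to a dense subset and take as underlying set of $P_\alpha$ the set $\mathrm{Fn}(\alpha,\omega_1)$ of finite partial functions from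 $\alpha$ to $\omega_1$, with missing coordinates read as $0$. Here $q\le r$ iff $q{\restriction}\beta$ forces $q(\beta)\le r(\beta)$ in $\mathring Q_\beta$, for all $\beta<\alpha$. Then $P_\beta\subseteq P_\alpha$ for $\beta\le\alpha$, and for a $P_{\omega_2}$-generic $G$ the filter $G_\alpha=G\cap P_\alpha$ is $P_\alpha$-generic.

As finite support iterations of ccc posets are ccc, all $P_\alpha$ with $\alpha\le\omega_2$ are ccc. A \emph{nice} $P_\alpha$-name for a subset of $\omega$ is a name $\bigcup_n\{\check n\}\times\mathcal A_n$ with antichains $\mathcal A_n\subseteq P_\alpha$. Let $\mathcal N_\alpha$ be the set of all nice $P_\alpha$-names for subsets of $\omega$; every subset of $\omega$ in $V[G_\alpha]$ is the value of one of them. For $\alpha<\omega_2$ we have $|P_\alpha|\le\omega_1$, hence $|\mathcal N_\alpha|\le\omega_1^\omega=\omega_1$ and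
\begin{equation}\label{eq:CH}
V[G_\alpha]\models\text{CH}\qquad(\alpha<\omega_2).
\end{equation}
Also $\mathcal N_\beta\subseteq\mathcal N_\alpha$ for $\beta\le\alpha$. A nice name involves only countably many conditions, each with finite domain, so
\begin{equation}\label{eq:cof}
P_\alpha=\bigcup_{\beta<\alpha}P_\beta,\qquad\mathcal N_\alpha=\bigcup_{\beta<\alpha}\mathcal N_\beta\qquad\text{if }\mathrm{cf}\,\alpha=\omega_1\text{ or }\alpha=\omega_2 .
\end{equation}
This is why the guessing takes place at stages of cofinality $\omega_1$. Finally, $P_{\omega_2}\times\mathcal N_{\omega_2}^2\subseteq H(\omega_2)$.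

\paragraph{Stages $\alpha\notin S$ (Martin's Axiom).} Fix a surjection $h:\omega_2\setminus S\to\omega_2\times\omega_2$ such that each value is taken cofinally often and $\beta\le\alpha$ whenever $h(\alpha)=(\beta,\gamma)$. When $P_\beta$ has been defined, list all nice $P_\beta$-names for binary relations on $\omega_1$ as $\langle\mathring\le_{\beta,\gamma}:\gamma<\omega_2\rangle$; by GCH there are at most $\omega_2$ of them. If $h(\alpha)=(\beta,\gamma)$ and $\mathring\le_{\beta,\gamma}$ is interpreted in $V[G_\alpha]$ as a ccc preorder on $\omega_1$ with largest element $0$, let this preorder be $Q_\alpha$. Otherwise let $Q_\alpha$ be trivial, with all elements of $\omega_1$ equivalent.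

\paragraph{Stages $\alpha\in S$ (free codes).} In $V[G_\alpha]$ let
\[
\mathcal S_\alpha=\bigl\{(\dot a^{G_\alpha},\dot b^{G_\alpha}):(r,\dot a,\dot b)\in e''D_\alpha\cap(P_\alpha\times\mathcal N_\alpha^2),\ r\in G_\alpha\bigr\}.
\]
Suppose that, in $V[G_\alpha]$, $\mathcal S_\alpha=\mathcal S_{X_\alpha}$ for a countably tight compactification $X_\alpha$ of discrete $\omega$ in which no infinite subset of $\omega$ converges. Then let $Q_\alpha$ be the poset $R(X_\alpha)$ from the proof of Theorem~\ref{thm:C}, written as a preorder on $\omega_1$; the theorem applies by \eqref{eq:CH}. Otherwise let $Q_\alpha$ be trivial.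

\medskip
Let $G$ be $P_{\omega_2}$-generic over $V$ and let $W=V[G]$. By the ccc, $\omega_1$ and $\omega_2$ are preserved.

\begin{lemma}\label{lem:MA}
$W\models\mathrm{MA}+\mathfrak c=\omega_2$.
\end{lemma}

\begin{proof}
It is standard that MA$_{\omega_1}$ need only be checked for ccc preorders on $\omega_1$ with largest element $0$. Let such a preorder and $\omega_1$ of its dense sets be given in $W$. Nice names for them involve at most $\omega_1$ conditions, so they all lie in $V[G_\beta]$ for some $\beta<\omega_2$, and the preorder is the interpretation of some $\mathring\le_{\beta,\gamma}$. It is ccc in $W$, hence ccc in each $V[G_\alpha]$ with $\beta\le\alpha<\omega_2$: an uncountable antichain there would be one in $W$. So it is $Q_\alpha$ for some $\alpha\ge\beta$ with $h(\alpha)=(\beta,\gamma)$. The generic filter for $Q_\alpha$ over $V[G_\alpha]$ meets the given dense sets.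

By counting nice names, $\mathfrak c\le(|P_{\omega_2}|^\omega)^V=\omega_2$, while MA$_{\omega_1}$ implies $\mathfrak c\ge\omega_2$. So $\mathfrak c=\omega_2$ and MA holds.
\end{proof}

\subsection{Free sequences in the final model}

\begin{proposition}\label{prop:star}
In $W$, $(\star)$ holds: if $X$ is a compactification of discrete $\omega$ in which no infinite subset of $\omega$ converges, then $X$ has a free sequence of length $\omega_1$.
\end{proposition}

\begin{proof}
Let $\mathcal S=\mathcal S_X$, let $\mathring{\mathcal S}$ be a name for $\mathcal S$, and let $r_0\in G$ force that $\mathring{\mathcal S}$ is $\mathcal S_X$ for some $X$ as in the proposition. We look for a stage $\alpha\in S$ at which the trace $\mathcal S\cap V[G_\alpha]$ both is guessed correctly and comes from a compactification in which no infinite subset of $\omega$ converges.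

\paragraph{Closing off.} In $V$, choose for all $\dot a,\dot b\in\mathcal N_{\omega_2}$:
\begin{enumerate}
\item[(i)] a maximal antichain $\mathcal A(\dot a,\dot b)\subseteq P_{\omega_2}$, countable by the ccc, of conditions deciding ``$(\dot a,\dot b)\in\mathring{\mathcal S}$'';
\item[(ii)] a name $\dot c\in\mathcal N_{\omega_2}$ such that $r_0$ forces: if $(\dot a,\dot b)\in\mathring{\mathcal S}$, then $(\dot a,\dot c)\in\mathring{\mathcal S}$ and $(\omega\setminus\dot c,\dot b)\in\mathring{\mathcal S}$;
\item[(iii)] names $\dot a_0,\dot a_1\in\mathcal N_{\omega_2}$ such that $r_0$ forces: if $\dot a$ is infinite, then $\dot a_0,\dot a_1$ are infinite subsets of $\dot a$ and $(\dot a_0,\dot a_1)\in\mathring{\mathcal S}$.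
\end{enumerate}
The names in (ii) and (iii) exist because $r_0$ forces that there are sets with the stated properties. For (ii), if $\overline a\cap\overline b=\emptyset$, take an open $U\supseteq\overline b$ with $\overline U\cap\overline a=\emptyset$, and $c=U\cap\omega$. Then $\overline c\subseteq\overline U$ misses $\overline a$, and $\overline{\omega\setminus c}\subseteq X\setminus U$ misses $\overline b$. For (iii), an infinite $a\subseteq\omega$ does not converge, so it has two accumulation points as in \eqref{eq:two}. These have neighborhoods with disjoint closures, and we intersect $a$ with the neighborhoods.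

For $\beta<\omega_2$ let $g(\beta)<\omega_2$ be the least $\beta'\ge\beta$ such that the antichains and names chosen for names in $\mathcal N_\beta$ are contained in $P_{\beta'}$ and in $\mathcal N_{\beta'}$, respectively, and $P_\beta\times\mathcal N_\beta^2\subseteq e''\beta'$. It exists by \eqref{eq:cof}, because $|P_\beta|,|\mathcal N_\beta|\le\omega_1$ and the antichains are countable. Let $C$ be the club of all limit ordinals $\alpha<\omega_2$ with $r_0\in P_\alpha$ that are closed under $g$.

\paragraph{Guessing.} Let
\[
B=\{(r,\dot a,\dot b)\in P_{\omega_2}\times\mathcal N_{\omega_2}^2:\ r\Vdash(\dot a,\dot b)\in\mathring{\mathcal S}\},\qquad D=e^{-1}[B].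
\]
Both are in $V$. By $\diamondsuit(S)$ pick $\alpha\in C\cap S$ with $D\cap\alpha=D_\alpha$. We claim that
\begin{equation}\label{eq:trace}
\mathcal S_\alpha=\mathcal S\cap V[G_\alpha].
\end{equation}
The inclusion ``$\subseteq$'' holds because $e''D_\alpha\subseteq B$ and $G_\alpha\subseteq G$. For ``$\supseteq$'', let $(a,b)\in\mathcal S\cap V[G_\alpha]$. As $\mathrm{cf}\,\alpha=\omega_1$, by \eqref{eq:cof} there are names $\dot a,\dot b\in\mathcal N_\beta$ for $a,b$ with $\beta<\alpha$. The filter $G$ meets $\mathcal A(\dot a,\dot b)\subseteq P_{g(\beta)}$ in some $r$. Then $r\in G_\alpha$, and $r\Vdash(\dot a,\dot b)\in\mathring{\mathcal S}$ because $r$ decides this statement and $(a,b)\in\mathcal S$. Moreover $(r,\dot a,\dot b)\in P_{g(\beta)}\times\mathcal N_{g(\beta)}^2\subseteq e''g(g(\beta))\subseteq e''\alpha$. So $(r,\dot a,\dot b)\in B\cap e''\alpha=e''D_\alpha$ and $(a,b)\in\mathcal S_\alpha$.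

\paragraph{The trace is a compactification.} In $V[G_\alpha]$ define $a\,\delta\,b\iff(a,b)\notin\mathcal S_\alpha$. This is a proximity on $\omega$ inducing the discrete topology. In terms of $\mathcal S_\alpha$, the axioms other than interpolation follow from these statements about subsets $a,b,c$ of $\omega$ and $n<\omega$:
\begin{itemize}
\item $\mathcal S_\alpha$ is symmetric; $(\emptyset,b)\in\mathcal S_\alpha$; and $(a\cup b,c)\in\mathcal S_\alpha$ iff $(a,c),(b,c)\in\mathcal S_\alpha$;
\item $(a,b)\in\mathcal S_\alpha$ implies $a\cap b=\emptyset$; and $(\{n\},\omega\setminus\{n\})\in\mathcal S_\alpha$; hence $\{n\}\,\delta\,\{m\}$ iff $n=m$.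
\end{itemize}
They hold in $W$ for $\mathcal S=\mathcal S_X$ and all subsets of $\omega$. By \eqref{eq:trace} they hold for $\mathcal S_\alpha$ and the subsets of $\omega$ in $V[G_\alpha]$. The interpolation axiom asserts the existence of a set, so it is not automatically inherited; this is what (ii) is for. If $(a,b)\in\mathcal S_\alpha$, take names $\dot a,\dot b\in\mathcal N_\beta$ for $a,b$ with $\beta<\alpha$. The name $\dot c$ from (ii) lies in $\mathcal N_{g(\beta)}\subseteq\mathcal N_\alpha$, so its value $c$ is in $V[G_\alpha]$. Since $r_0\in G$, we get $(a,c),(\omega\setminus c,b)\in\mathcal S\cap V[G_\alpha]=\mathcal S_\alpha$.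

By Theorem~\ref{thm:smirnov} in $V[G_\alpha]$, $\mathcal S_\alpha=\mathcal S_{X_\alpha}$ for a compactification $X_\alpha$ of discrete $\omega$ there. By (iii) and closure of $\alpha$ under $g$, every infinite $a\subseteq\omega$ in $V[G_\alpha]$ has infinite subsets $a_0,a_1\in V[G_\alpha]$ with $(a_0,a_1)\in\mathcal S_\alpha$, that is, with disjoint closures in $X_\alpha$. A limit of $a$ would lie in both closures. So no infinite subset of $\omega$ converges in $X_\alpha$.

\paragraph{The free sequence.} If $X_\alpha$ is countably tight in $V[G_\alpha]$, then $Q_\alpha=R(X_\alpha)$ adds a free code for $\mathcal S_\alpha$. If it is not, then by Lemmas~\ref{lem:arh} and~\ref{lem:code} there is already a free code for $\mathcal S_\alpha$ in $V[G_\alpha]$. In either case it is still a free code in $W$, for the larger set $\mathcal S=\mathcal S_X$. By Lemma~\ref{lem:code} in $W$, the space $X$ has a free sequence of length $\omega_1$.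
\end{proof}

\section{Proof of the Main Theorem and the form of the wings}\label{sec:final}

\begin{proof}[Proof of the Main Theorem]
If ZFC is consistent, then so is ZFC $+\,V=L$. Since $W$ is a forcing extension of a universe satisfying $V=L$, it suffices to check that the statements of the theorem hold in $W$. There we have MA and $\mathfrak c=\omega_2$ by Lemma~\ref{lem:MA}, hence $\mathfrak p>\omega_1$. By Proposition~\ref{prop:star}, $(\star)$ holds in $W$. By Proposition~\ref{prop:reduction} every infinite compact Hausdorff space in $W$ has a butterfly point.
\end{proof}

Applied to closed subspaces, the result shows that in $W$ \emph{every infinite closed subset of every compact Hausdorff space $X$ contains a butterfly point of $X$}. The proofs also show what the wings look like. In $W$, the closure of every countably infinite discrete $D\subseteq X$ contains a butterfly point $p$ of $X$ with wings $F_0,F_1\subseteq\overline D$ such that either $F_0,F_1$ are two convergent sequences together with their limit $p$, or $F_0$ is the closure of a free $\omega_1$-sequence converging to $p$. The second form arises when Theorem~\ref{thm:drop} is used, with $F_0=Z$ and $F_1=H$. By the example $\omega_1+1$,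 one cannot strengthen this to ``every nonisolated point is a butterfly point''.

\section{Complements}\label{sec:compl}

\begin{proposition}
In $W$, every countably infinite discrete subset $D$ of a countably tight compact Hausdorff space has an infinite convergent subset.
\end{proposition}

\begin{proof}
A countably tight compact space has no free sequence $\{x_\xi:\xi<\omega_1\}$. Suppose it had one, and put $K_\xi=\overline{\{x_\eta:\eta<\xi\}}$ and $K=\bigcup_{\xi<\omega_1}K_\xi$. Every countable subset of $K$ lies in a single $K_\xi$, so $K$ is $\omega$-closed, hence closed and compact. Each $K_\xi$ is relatively open in $K$, because its complement in $K$ is $K\cap\overline{\{x_\eta:\eta\ge\xi\}}$ by freeness. So the increasing sets $K_\xi$ form an open cover of $K$. It has no finite subcover, as $x_\xi\in K\setminus K_\xi$, a contradiction.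

Now $\overline D$ is a countably tight compactification of discrete $\omega$ without free $\omega_1$-sequences. By Proposition~\ref{prop:star} some infinite subset of $D$ converges.
\end{proof}

The next statement, a theorem of ZFC, says how rigid a space without butterfly points has to be.

\begin{proposition}\label{prop:rigid}
Let $X$ be compact Hausdorff without butterfly points.
\begin{enumerate}
\item[(a)] $\chi(p,Z)=\chi(p,X)$ for every closed $Z\subseteq X$ and every $p$ nonisolated in $Z$.
\item[(b)] If $D\subseteq X$ is countably infinite and discrete, then $\chi(p,Z)=\chi(p,\overline D)\ge\mathfrak p$ for every closed $Z\subseteq\overline D$ and every $p$ nonisolated in $Z$.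
\item[(c)] For $D$ as in \textup{(b)}, $\overline D$ has no free sequence of regular uncountable length less than $\mathfrak p$. In particular, if $\mathfrak p>\omega_1$, then $\overline D$ is countably tight.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Always $\chi(p,Z)\le\chi(p,X)$, and strict inequality is excluded by Theorem~\ref{thm:drop}.

(b) The closed subspace $\overline D$ has no butterfly points either, so (a) applied in $\overline D$ gives the equality. If $\chi(p,\overline D)<\mathfrak p$, then an infinite subset of $D$ converges to $p$, as in the second case of the proof of Theorem~\ref{thm:B}, and $p$ is a butterfly point, a contradiction.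

(c) If $\overline D$ had a free sequence of regular uncountable length $\kappa<\mathfrak p$, then by Theorem~\ref{thm:JS} it would have a convergent one. As in the proof of Theorem~\ref{thm:B}, its limit $p$ would be nonisolated in its closure $Z$ and $\chi(p,Z)\le\kappa<\mathfrak p$, contrary to (b). The last statement follows by Lemma~\ref{lem:arh}.
\end{proof}

Balogh \cite{Balogh} proved that PFA implies that compact Hausdorff spaces of countable tightness are sequential, that is, every set closed under limits of convergent sequences is closed. With Proposition~\ref{prop:rigid} this gives another route to a positive answer.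

\begin{corollary}\label{cor:pfa}
PFA implies that every infinite compact Hausdorff space has a butterfly point.
\end{corollary}

\begin{proof}
PFA implies MA$_{\omega_1}$, hence $\mathfrak p>\omega_1$. Let $X$ be infinite and compact without butterfly points, and let $D\subseteq X$ be countably infinite and discrete. By Proposition~\ref{prop:rigid}(c), $\overline D$ is countably tight, hence sequential by Balogh's theorem. An infinite discrete set is not closed in a compact space. So some sequence from $D$ converges to a point outside $D$. The limit of this nontrivial convergent sequence is a butterfly point, a contradiction.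
\end{proof}

The Main Theorem shows that no large cardinals are needed for the consistency of this conclusion.

\begin{thebibliography}{9}

\bibitem{Balogh}
Balogh,
Proc.\ Amer.\ Math.\ Soc.\ \textbf{105} (1989).

\bibitem{Engelking}
Engelking,
\emph{General Topology}, \S8.4.

\bibitem{JS}
Juh\'asz and Szentmikl\'ossy,
\emph{Convergent free sequences in compact spaces},
Proc.\ Amer.\ Math.\ Soc.\ \textbf{116} (1992).

\bibitem{STDC}
\emph{52nd Spring Topology and Dynamical Systems Conference},
\texttt{http://webhome.auburn.edu/\~{}kuperkm/STDC2018/}\allowbreak\texttt{STDC\_Abstract\_Booklet.pdf}

\end{thebibliography}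

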